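# Undecidability of the bounded window mean-payoff problem in several dimensions

## 1. Games, windows, machines: the definitions

**Definition 1 (game, play, strategy).** Let $k\ge 1$. A two-player turn-based game is $G=(S_1,S_2,E,k,w)$, where $S=S_1\uplus S_2$ is a finite set of states ($S_1$ belongs to $\mathcal P_1$, $S_2$ to $\mathcal P_2$), $E\subseteq S\times S$ is a set of edges such that every state has a successor, and $w:E\to\mathbb Z^k$ is a weight function, with weights encoded in binary. We write $w_t$ for the $t$-th component of $w$. A play is an infinite sequence $\pi=s_0s_1s_2\dots$ with $(s_p,s_{p+1})\in E$ for all $p$. A strategy of $\mathcal P_i$ assigns to each finite history that ends in $S_i$ a successor of its last state; it may use arbitrary, possibly infinite, memory. A play is consistent with a strategy if it follows the strategy at every state of its owner.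

*Example 1 (the waiting game).* Let $k=1$, with states $s,t$ and edges $s\to t$ of weight $-1$, $t\to t$ of weight $0$, and $t\to s$ of weight $+1$. State $s$ has one successor, so only the owner of $t$ ever makes a choice: how often to loop before returning to $s$.

**Definition 2 (good window).** Let $\ell_{\max}\ge 1$. A play $\pi$ has a good window (of length at most $\ell_{\max}$) in dimension $t$ at position $j$ if there is $\ell\in\{1,\dots,\ell_{\max}\}$ with
$$\sum_{p=j}^{j+\ell-1} w_t(s_p,s_{p+1})\ge 0 .$$
Equivalently, the mean payoff over this window is $\ge 0$.

*Example 2.* Suppose the weights along a one-dimensional play start with $-1,-1,1,0,1$. At position $0$ the sums over lengths $1,\dots,5$ are $-1,-2,-1,-1,0$, so the shortest good window has length $5$. At position $1$ the sums start $-1,0$, so length $2$ suffices. At positions $2,3,4$ length $1$ suffices.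

**Definition 3 (the two objectives).**
$$FW(\ell_{\max})=\{\pi \mid \exists i\ge 0\ \forall j\ge i\ \forall t\in\{1,\dots,k\}:\ \pi \text{ has a good window in dimension } t \text{ at position } j\}$$
is the fixed window mean-payoff objective, and
$$BW=\{\pi\mid \exists \ell_{\max}\ge 1:\ \pi\in FW(\ell_{\max})\}$$
is the bounded window mean-payoff objective. In $BW$ the window size may depend on the play.

Two immediate remarks. First, $FW(\ell)\subseteq FW(\ell+1)\subseteq BW$. Second, whether a position has a good window depends only on what comes after it, and finitely many positions may be bad. So both objectives are tail objectives: a play belongs to the objective iff any one of its suffixes does.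

*Example 3.* In the waiting game from $s$, the play that loops exactly $n$ times at each visit of $t$ has weights $-1,0^n,1,-1,0^n,1,\dots$. A position with weight $-1$ has sums $-1$ for lengths $1,\dots,n+1$ and sum $0$ for length $n+2$. The play is in $FW(n+2)$ and not in $FW(n+1)$. The play that loops at $t$ forever has weights $-1,0,0,0,\dots$; position $0$ never gets a good window, but all later positions have one of length $1$, so the play is in $FW(1)$. One window that stays open forever does no harm to $\mathcal P_1$.

**Definition 4 (winning).** $\mathcal P_1$ wins an objective from $s_0$ if she has a strategy from $s_0$ all of whose consistent plays belong to the objective. $\mathcal P_2$ wins the complement from $s_0$ if he has a strategy from $s_0$ no consistent play of which belongs to the objective.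

*Example 4.* If $t\in S_1$ in the waiting game, $\mathcal P_1$ returns to $s$ at once; the weights are $-1,1,-1,1,\dots$ and every position has a good window of length at most $2$.

We also need two textbook notions.

**Definition 5 (two-counter machine).** A deterministic two-counter machine has finitely many states, an initial state $p_0$, a unique halting state $p_H$, and two counters $z_1,z_2$ with values in $\mathbb N$. Every state $p\neq p_H$ carries one instruction: either "$z_i{+}{+}$; goto $p'$" or "if $z_i=0$ goto $p'$ else $z_i{-}{-}$; goto $p''$".

*Example 5.* Let $M_1$ have $p_0$: "$z_1{+}{+}$; goto $p_1$" and $p_1$: "if $z_1=0$ goto $p_0$ else $z_1{-}{-}$; goto $p_H$". From zero counters it halts after exactly $2$ steps. Let $M_2$ have $p_0$: "$z_1{+}{+}$; goto $p_0$". It never halts.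

By Minsky (1967) it is undecidable whether a given machine halts from its initial state with both counters $0$. More precisely, the set of halting machines is $\Sigma^0_1$-complete: it is recursively enumerable, and every recursively enumerable set reduces to it by a computable many-one reduction.

**Definition 6 (co-Büchi game).** On a finite game graph with a set of bad states, $\mathcal P_1$ wins a play iff bad states are visited only finitely often.

*Example 6.* In the waiting game let $s$ be bad. If $t\in S_1$, then $\mathcal P_1$ wins by staying at $t$. If $t\in S_2$, then $\mathcal P_2$ wins by always returning to $s$.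

Recall that co-Büchi games on finite graphs are determined (from each state exactly one of the players has a winning strategy), and there is an algorithm that tells which one.

## 2. The decision problem and its answer

The bounded window mean-payoff problem asks, given $G$ and $s_0$, whether $\mathcal P_1$ wins $BW$ from $s_0$. It comes from "Looking at Mean-Payoff and Total-Payoff through Windows". The known results around it are these. For $k=1$ it is in $\mathrm{NP}\cap\mathrm{coNP}$. The fixed window problem, with $\ell_{\max}$ part of the input, is EXPTIME-complete in multiple dimensions. In multiple dimensions the $BW$ problem is non-primitive recursive hard. The question is whether the $BW$ problem is decidable when $k\geq 1$ is arbitrary. The answer is no.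

**Theorem 1.** There is no algorithm that decides, given $k,G,s_0$, whether $\mathcal P_1$ has a strategy from $s_0$ all of whose consistent plays are in $BW$.

**Theorem 2.**

1. For every fixed $k\ge 3$, already for weights in $\{-1,0,1\}$, the $BW$ problem is undecidable. The same holds for the problems "$\exists\ell$: $\mathcal P_1$ wins $FW(\ell)$", "$\exists\ell$: $\mathcal P_1$ ensures good windows of length $\le\ell$ in all dimensions at all positions $j\ge0$", and "$\mathcal P_1$ ensures that, for some play-dependent $\ell$, all positions have good windows of length $\le\ell$ in all dimensions".
2. $\mathcal P_1$ wins $BW$ from $s$ iff there is $\ell$ such that $\mathcal P_1$ wins $FW(\ell)$ from $s$. The set of $(G,s_0)$ in which $\mathcal P_1$ wins $BW$ is recursively enumerable. For every fixed $k\ge3$, and for $k$ part of the input, it is $\Sigma^0_1$-complete.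
3. For no computable $f$ is it true that whenever $\mathcal P_1$ wins $BW$ from $s_0$ in $G$, she wins $FW(f(G,s_0))$. This already fails for $k=3$ and weights in $\{-1,0,1\}$.

The case of fixed $k=2$ is not settled by what follows. Sections 5–10 prove Theorem 1 with four dimensions; Sections 4, 11 and 12 prove Theorem 2.

## 3. Three small games by hand

*The waiting game with $t\in S_1$.* $\mathcal P_1$ wins, with uniform window size $2$ (Example 4).

*The waiting game with $t\in S_2$.* At his $n$-th visit of $t$, let $\mathcal P_2$ loop $n$ times and then return to $s$. By the computation in Example 3, the position of the $n$-th edge $s\to t$ has no good window of length at most $n+1$. For each $\ell$ this gives infinitely many positions without a good window of length $\le\ell$, so the play is in no $FW(\ell)$, and $\mathcal P_2$ wins. Any fixed bound on the waiting times would lose, and so would waiting forever (Example 3). To beat $BW$, $\mathcal P_2$ must make windows longer and longer, and close each one in order to open the next.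

*A two-dimensional payment game.* Let $v,y,z\in S_1$ with edges $v\to y$ of weight $(1,-1)$, $v\to z$ of weight $(-1,1)$, and $y\to v$, $z\to v$ of weight $(0,0)$. If $\mathcal P_1$ always chooses $y$, dimension 2 reads $-1,0,-1,0,\dots$; from each position at $v$ all sums are negative, and $BW$ fails. If she alternates, each dimension reads $1,0,-1,0,1,0,-1,0,\dots$ (up to a shift), and a position of weight $-1$ has a good window of length $3$. So a loop that pays in one dimension at the expense of another cannot be repeated forever.

## 4. Trying all window sizes

The obvious procedure is: for $\ell=1,2,3,\dots$ decide whether $\mathcal P_1$ wins $FW(\ell)$, and stop with "yes" at the first success. We check how far this goes.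

**Lemma 3.** For each $\ell$, the objective $FW(\ell)$ is determined on every $G$, and the winner from each state is computable.

*Proof.* Take the product of $G$ with a memory holding the last $\ell$ edges traversed (fewer at the start). Call a product state bad if its memory holds $\ell$ edges and, for some dimension $t$, the sums of $w_t$ over the first $1,2,\dots,\ell$ of these edges are all negative. At position $p\ge\ell$ the product state is bad exactly if position $p-\ell$ lacks a good window of length $\le\ell$ in some dimension. So the play is in $FW(\ell)$ iff bad states are visited finitely often. This is a co-Büchi game on a finite graph. Since the memory content is a function of the history, strategies in the product and in $G$ correspond to each other. $\square$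

If $\mathcal P_1$ wins some $FW(\ell)$ then she wins $BW$. The converse is not obvious, because in $BW$ the size $\ell$ may depend on the play. It is nevertheless true.

**Lemma 4.** $\mathcal P_1$ wins $BW$ from $s$ iff there is $\ell$ such that $\mathcal P_1$ wins $FW(\ell)$ from $s$.

*Proof.*

**Step 1: a set $W$ on which the sizes have stabilized.** Let $W_\ell$ be the set of states from which $\mathcal P_1$ wins $FW(\ell)$. The sets $W_\ell$ grow with $\ell$ and $S$ is finite, so there is $\ell_0$ such that $W:=\bigcup_\ell W_\ell$ equals $W_\ell$ for all $\ell\ge\ell_0$. From every state of $W$, $\mathcal P_1$ wins $BW$. We must show that she does not win from states outside $W$.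

**Step 2: strategies that never enter $W$.** Let $\ell\ge\ell_0$ and $s'\notin W$. By Lemma 3, $\mathcal P_2$ has a strategy $\theta_{\ell,s'}$ from $s'$ that wins for the complement of $FW(\ell)$. Every history consistent with $\theta_{\ell,s'}$ ends outside $W$. Otherwise its last state is in $W_\ell$, and $\mathcal P_1$ could continue from there with a winning strategy for $FW(\ell)$ while $\mathcal P_2$ keeps following $\theta_{\ell,s'}$. The suffix would be in $FW(\ell)$, hence so would the whole play, and this play is consistent with $\theta_{\ell,s'}$: a contradiction.

**Step 3: combining them to beat all sizes at once.** Let $s\notin W$. From $s$, $\mathcal P_2$ plays in stages $\ell=\ell_0,\ell_0+1,\dots$. In stage $\ell$, entered at a state $s'\notin W$, he follows $\theta_{\ell,s'}$ until, for some position $j$ of this stage and some dimension $t$, the sums of $w_t$ from $j$ over the lengths $1,\dots,\ell$ have all been observed, within the stage, to be negative. This happens after finitely many steps, because a play consistent with $\theta_{\ell,s'}$ is not in $FW(\ell)$ and so has even infinitely many such positions. By Step 2 the state reached is outside $W$, and stage $\ell+1$ starts there.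

Fix $\ell$. Every stage $\ell'\ge\max(\ell,\ell_0)$ contributes a position without a good window of length $\le\ell$ in some dimension, and positions from different stages are distinct. So the play is not in $FW(\ell)$. As $\ell$ was arbitrary, it is not in $BW$. $\square$

Hence the procedure is correct on "yes" instances, and the set of pairs $(G,s_0)$ in which $\mathcal P_1$ wins $BW$ is recursively enumerable. It stops being an algorithm at one precise point: on "no" instances it never halts. To repair it one would want a computable bound on the $\ell$ that have to be tried. Part 3 of Theorem 2 says that there is none. We now turn to the reduction from the halting problem that shows this.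

## 5. Debts as counters, and the trouble with zero tests

**Definition 7 (debt).** Along a play let $d_i(0)=0$ and
$$d_i(p+1)=\max\bigl(0,\ d_i(p)-w_i(s_p,s_{p+1})\bigr).\tag{1}$$

*Example 7.* For the weights $-1,-1,1,0,1$ of Example 2 the debts are $0,1,2,1,1,0$. By induction on $p$, $d_i(p)$ is the maximum over $0\le j\le p$ of $-\sum_{r=j}^{p-1}w_i(s_r,s_{r+1})$, that is, the largest deficit of a window that ends at $p$.

**Lemma 5.** Suppose that for each $j\ge0$ there is $m\in\{j+1,\dots,j+\ell\}$ with $d_i(m)=0$. Then every position has a good window in dimension $i$ of length $\le\ell$.

*Proof.* By (1), $d_i(p+1)\ge d_i(p)-w_i(s_p,s_{p+1})$. Summing from $j$ to $m-1$ gives $\sum_{p=j}^{m-1}w_i(s_p,s_{p+1})\ge d_i(j)-d_i(m)=d_i(j)\ge0$. $\square$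

A debt is a natural number that edges can raise or lower, so let us try to store a counter $z_i$ as $d_i=z_i+1$ and let $\mathcal P_2$ simulate the machine. He wants long windows; an endless simulation should provide them.

*Increments* are edges of weight $-e_i$, where $e_i$ is the $i$-th unit vector. *Decrements* are edges of weight $+e_i$, and an illegal one (with $z_i=0$) can be caught. After it $d_i=0$, which $\mathcal P_1$ notices. Let her then move to a state $\chi_i$ where $\mathcal P_2$ can loop with weight $+1$ in all dimensions other than $i$ and weight $0$ in dimension $i$. If the challenge is justified, $d_i=0$, and looping only pays off the other debts. If it is not, the window in dimension $i$ is open, and $\mathcal P_2$ can keep it open as long as he likes, as in the waiting game.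

*Zero tests* are where the plan breaks down. When $\mathcal P_2$ claims $z_i=0$ falsely, the debt $d_i$ is larger than it should be, and large debts are what $\mathcal P_2$ wants; no window objective rewards $\mathcal P_1$ for pointing this out. All we can do is let $\mathcal P_1$ pay the debt in dimension $i$ off, so that a zero test becomes a reset. How should she pay?

- *Free of charge*, by a loop of weight $e_i$. Then $\mathcal P_1$ stays in that loop forever. All weights are $\ge0$, so from then on all windows of length $1$ are good, and she wins whatever the machine does.
- *One for one*: each unit paid in dimension $i$ costs one unit in another dimension. The payment game of Section 3 shows that she cannot stall. But now a lie merely moves the counter's content elsewhere. Take $M_1$, and let $\mathcal P_2$ have a finite supply of tokens from which each step uses up one, where used tokens are collected after each round and one token is added. He increments $z_1$, lies at $p_1$ that $z_1=0$, is back at $p_0$, and goes on like this until the supply is used up. No token is ever lost, so supplies grow from round to round without bound although $M_1$ halts. The bound on the debts that $\mathcal P_1$ would need is gone.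

The way out is in between: two units paid cost one unit elsewhere. Then $\mathcal P_1$ still cannot stall, and a lie destroys tokens. In each round $\mathcal P_2$ gains exactly one token, and each lie costs him at least one. If $M$ runs forever, he never needs to lie, and his supply, hence the lengths of the windows, grows without bound. If $M$ halts after $h$ steps, a round with more than $h$ tokens cannot be completed honestly, so the supply stays bounded. The rest is to make this precise. We first isolate the token arithmetic in a notion of program.

## 6. Programs with leaky resets

**Definition 8 (program).** A program $R=(Q,q_0,T,k,\eta)$ consists of a finite set $Q$ of control states with $q_0\in Q$; places $1,\dots,k$ with $k\ge2$; a map $\eta:\{1,\dots,k\}\to\{1,\dots,k\}$ with $\eta(i)\ne i$ for all $i$ (we call $\eta(i)$ the heir of $i$); and a finite set $T\subseteq Q\times Op\times Q$ of transitions, where $Op=\{\mathsf{nop}\}\cup\{\mathsf{inc}_i,\mathsf{dec}_i,\mathsf{res}_i\}_{i\le k}$, such that every $q\in Q$ has an outgoing transition.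

Configurations are pairs $(q,x)\in Q\times\mathbb N^k$; we write $|x|=\sum_ix_i$ and think of $x_i$ as the number of tokens on place $i$. The operation $\mathsf{nop}$ leaves $x$ unchanged; $\mathsf{inc}_i$ adds $1$ to $x_i$; $\mathsf{dec}_i$ requires $x_i\ge1$ and subtracts $1$. Finally, $\mathsf{res}_i$ with $m=x_i$ sets
$$x_i:=0,\qquad x_{\eta(i)}:=x_{\eta(i)}+\lfloor m/2\rfloor .$$
So $\mathsf{res}_i$ lowers $|x|$ by $\lceil x_i/2\rceil$. This is $0$ if $x_i=0$ (an honest reset) and at least $1$ otherwise (a loss).

*Example 8.* With $k=2$, $\eta(1)=2$, a $\mathsf{res}_1$ takes $(4,1)$ to $(0,3)$ and loses two tokens; it takes $(1,1)$ to $(0,1)$ and loses one; it leaves $(0,1)$ unchanged.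

**Definition 9 (properties (T) and (W)).**

- (T): There are $N\ge0$ and $B\ge1$ such that for every finite or infinite run from any $(q_0,x)$ with $|x|\le N$, all configurations satisfy $|x|\le N$, and any $B$ consecutive transitions contain, for each $i$, a $\mathsf{res}_i$ transition.
- (W): There is an infinite run from $(q_0,0)$ in which all resets are honest, every place is reset infinitely often, and for some place $i$ the gaps between consecutive $\mathsf{res}_i$ transitions are unbounded.

We write $\mathrm{mv}(x\to y)$ for the sequence $\mathsf{dec}_x;\mathsf{inc}_y$ through a fresh intermediate state. It moves one token.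

*Example 9.* Let $k=2$, $\eta(1)=2$, $\eta(2)=1$.

- States $A=q_0$, $B'$, $C$. At $A$: loop $\mathrm{mv}(1\to2)$, or $\mathsf{res}_1$ to $B'$. At $B'$: loop $\mathrm{mv}(2\to1)$, or $\mathsf{res}_2$ to $C$. At $C$: $\mathsf{inc}_1$ to $A$. Starting a round at $A$ with $(n,0)$, move all tokens to place $2$, reset $1$ honestly, move all tokens back, reset $2$ honestly, increment: the next round starts with $(n+1,0)$. Consecutive resets of place $1$ are at least $2n$ transitions apart, so (W) holds.
- Replace $\mathsf{inc}_1$ at $C$ by $\mathsf{nop}$. From $x=0$ no $\mathsf{dec}$ is possible, and every run repeats $\mathsf{res}_1,\mathsf{res}_2,\mathsf{nop}$. So (T) holds with $N=0$, $B=3$.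
- Let the program be the cycle $\mathsf{res}_1,\mathsf{res}_2,\mathsf{inc}_1$ starting at $q_0$. From $(1,0)$, $(0,1)$ or $(0,0)$, the two resets lead to $(0,0)$, and $\mathsf{inc}_1$ leads to $(1,0)$. So (T) holds with $N=1$, $B=3$: the losses pay for the increment.

The plan is now: for each program $R$ a game $G_R$ such that (T) makes $\mathcal P_1$ win and (W) makes $\mathcal P_2$ win; then, for each machine $M$, a program that has (T) if $M$ halts and (W) if not.

## 7. The game $G_R$

The dimensions are the places $1,\dots,k$. Tokens and debts are to be related by $d_i=x_i+1$.

**Definition 10 (reset module).** The module $\mathrm{Res}_i(g,g')$ has fresh states $r,v,u\in S_1$ and edges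
$$g\xrightarrow{\,e_i\,}r\xrightarrow{\,e_i\,}v,\qquad v\xrightarrow{\,e_i-e_{\eta(i)}\,}u\xrightarrow{\,e_i\,}v,\qquad v\xrightarrow{\,-e_i\,}g' .$$
The edge $v\to g'$ is its exit edge. Once entered, a module can be left only through its exit edge.

*Example 10.* Enter with $d_i=5$, that is, $x_i=4$. At the first arrival at $v$ we have $d_i=3$. One round of the loop gives $d_i=1$ and a second one $d_i=0$, and each adds $1$ to $d_{\eta(i)}$. The exit edge gives $d_i=1$. So $x_i$ became $0$ and the heir got $2=\lfloor 4/2\rfloor$ tokens.

**Definition 11 (the game $G_R$).** Its states and edges are as follows.

- Each $q\in Q$ is in $S_2$.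
- For $\tau=(q,\mathsf{nop},q')$: a fresh $v_\tau\in S_1$, edges $q\to v_\tau$ and $v_\tau\to q'$ of weight $0$.
- For $\tau=(q,\mathsf{inc}_i,q')$: a fresh $v_\tau\in S_1$, an edge $q\to v_\tau$ of weight $-e_i$ and an edge $v_\tau\to q'$ of weight $0$.
- For $\tau=(q,\mathsf{dec}_i,q')$: a fresh $v_\tau\in S_1$, an edge $q\to v_\tau$ of weight $e_i$, and edges $v_\tau\to q'$ and $v_\tau\to\chi_i$ of weight $0$. Going to $\chi_i$ is called a challenge.
- For $\tau=(q,\mathsf{res}_i,q')$: a module $\mathrm{Res}_i(q,q')$.
- States $\chi_1,\dots,\chi_k\in S_2$: a self-loop on $\chi_i$ of weight $\sum_{j\ne i}e_j$, and an edge $\chi_i\to\rho_1$ of weight $0$.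
- States $\rho_1,\dots,\rho_k\in S_2$ with a module $\mathrm{Res}_i(\rho_i,\rho_{i+1})$ for each $i$, where $\rho_{k+1}:=q_0$. This part is the restart phase.

The initial state is $s_0:=\rho_1$.

All weights are in $\{-1,0,1\}$, fresh states ensure that there are no parallel edges, and every state has a successor. The restart phase is there because, after a challenge, debts may be $0$; running through all modules brings every debt to at least $1$.

*Example 11.* In the third program of Example 9, every transition is a reset or an increment, so no challenge is possible. The game runs through $\mathrm{Res}_1(\rho_1,\rho_2)$ and $\mathrm{Res}_2(\rho_2,q_0)$ and then cycles through a $\mathrm{Res}_1$ module, a $\mathrm{Res}_2$ module, and two edges of weights $-e_1$ and $0$. Only $\mathcal P_1$ has choices, at the states $v$ of the modules.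

**Lemma 6 (effect of a module).** Let $\mathcal P_1$, at the state $v$ of a module $\mathrm{Res}_i$, go to $u$ if $d_i\ge1$ and take the exit edge if $d_i=0$. If the module is entered at $g$ with $d_i=\delta$, then the loop is executed $\Lambda=\lceil(\delta-2)^+/2\rceil$ times, $d_i=0$ at the last visit of $v$, after the exit edge $d_i=1$, $d_{\eta(i)}$ has increased by $\Lambda$, and all other debts are unchanged. The module takes $3+2\Lambda$ edges. If $\delta=m+1$ with $m\ge0$, then $\Lambda=\lfloor m/2\rfloor$. Moreover
$$\Phi:=\sum_j\max(d_j,1)$$
does not increase from entry to exit.

*Proof.* The first arrival at $v$ has $d_i=(\delta-2)^+$. Each execution of the loop lowers $d_i$ by $2$ (or from $1$ to $0$) and raises $d_{\eta(i)}$ by $1$, so $\Lambda$ executions bring $d_i$ to $0$. The exit edge makes it $1$. The edges are two at entry, $2\Lambda$ in the loop, one at exit. For $\delta=m+1$, $\Lambda=\lceil(m-1)^+/2\rceil=\lfloor m/2\rfloor$. In $\Phi$, the contribution of $i$ drops from $\max(\delta,1)$ to $1$, and that of $\eta(i)$ grows by at most $\Lambda$. It remains to see $\Lambda\le\max(\delta,1)-1$: for $\delta\le1$ both sides are $0$, and for $\delta\ge2$ we have $\lceil(\delta-2)/2\rceil\le\delta-1$. $\square$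

So the module is exactly the leaky reset. Two edges of weight $e_i$ at entry are needed: with a single one, $m=1$ would give $\lceil 1/2\rceil=1$ execution of the loop, the token would pass to the heir, and a lie about one token would be free.

## 8. Property (T) gives $\mathcal P_1$ a uniform window

**Lemma A.** If $R$ satisfies (T), then for some $\ell$, $\mathcal P_1$ has a strategy from $s_0$ in $G_R$ such that in every consistent play every position has good windows of length $\le\ell$ in all dimensions. In particular $\mathcal P_1$ wins $BW$.

*Proof.* Let $N,B$ be as in (T). The strategy: at $v_\tau$ for a $\mathsf{dec}_i$, go to $\chi_i$ if $d_i=0$, otherwise to $q'$. In modules, play as in Lemma 6.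

A consistent play is then a sequence of phases: a restart phase from $\rho_1$ to $q_0$; a run phase from $q_0$ until a challenge, if there is one; a stay at some $\chi_i$; then, if $\mathcal P_2$ leaves, a restart phase again. The state $\rho_1$ is visited only at the beginning and from the states $\chi_i$.

**Step 1: bounding the total debt.** This step shows that $\Phi\le N+k$ at every visit of $\rho_1$, and at all configurations in between. Initially $\Phi=k$, since all debts are $0$. Suppose $\Phi\le N+k$ at some visit of $\rho_1$.

*Restart phase.* By Lemma 6, $\Phi$ does not increase over any module. On arrival at $q_0$ all $d_j\ge1$: each $d_j$ was set to $1$ by its own module and could afterwards only increase. So with $x_j:=d_j-1\ge0$ we have $|x|=\Phi-k\le N$ at $q_0$.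

*Run phase.* As long as no challenge occurs, the play follows a run of $R$ with $d=x+\mathbf 1$ at the states of $Q$. We check each transition.

- For $\mathsf{nop}$ and $\mathsf{inc}_i$ this is read off from the weights.
- If $\mathcal P_2$ chooses a $\mathsf{dec}_i$ with $x_i\ge1$, then $d_i=x_i\ge1$ at $v_\tau$, so $\mathcal P_1$ goes to $q'$, and $x_i$ has been decremented.
- For $\mathsf{res}_i$ with $x_i=m$, the module is entered with $\delta=m+1$. By Lemma 6 it ends with $d_i=1$, and $d_{\eta(i)}$ has grown by $\lfloor m/2\rfloor$. This is the leaky reset.

By (T), $|x|\le N$, that is, $\Phi\le N+k$, at all these configurations.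

*Challenge.* A challenge occurs exactly if $\mathcal P_2$ takes a $\mathsf{dec}_i$ with $x_i=0$. Then $d_i$ goes from $1$ to $0$, so $\Phi$ is unchanged, and $\Phi\le N+k$ on arrival at $\chi_i$. During the stay at $\chi_i$, $d_i$ stays $0$ and the other debts do not increase. So if $\mathcal P_2$ moves to $\rho_1$, then $\Phi\le N+k$ there. The induction is complete.

**Step 2: lengths of the pieces.** This step bounds how long modules and transitions take. At the start of any module, at the start of any transition, and on arrival at any $\chi_i$ we have $\Phi\le N+k$. Since each of the $k$ summands of $\Phi$ is at least $1$, every $d_j\le N+1$. So in each module $\Lambda\le\lceil(N-1)^+/2\rceil$, hence $2\Lambda\le N$, and the module takes at most $c:=N+3$ edges. Every other transition, including a $\mathsf{dec}$ that ends in a challenge, takes $2\le c$ edges.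

**Step 3: debts vanish within bounded time.** Fix a position $j$ and a dimension $i$. This step finds a position $>j$, at bounded distance, at which $d_i=0$.

- (a) If a restart phase is in progress at $j$, it ends within $kc$ steps.
- (b) If a run phase continues for $c(B+1)$ steps, it contains $B$ consecutive complete transitions in that time: at most $c-1$ steps finish an incomplete first one, and more than $cB$ steps remain. By (T) one of the $B$ transitions is a $\mathsf{res}_i$, inside whose module $d_i=0$ at a visit of $v$. So within $c(B+1)$ steps of a run phase, either $d_i$ has had a zero or some $\chi_{i'}$ is reached.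
- (c) At $\chi_{i'}$, all debts are at most $N+1$ and $d_{i'}=0$. After $N+1$ self-loops all debts are $0$. So either $d_i$ has a zero after $N+1$ steps, or the play moves to $\rho_1$ within $N+2$ steps.
- (d) A full restart phase from $\rho_1$ takes at most $kc$ steps and contains a zero of $d_i$ strictly after its start, namely inside $\mathrm{Res}_i(\rho_i,\rho_{i+1})$.

Starting from $j$ in whichever phase it lies, we pass through at most (a), (b), (c), (d) in this order before meeting a zero of $d_i$ after $j$. So $d_i$ has a zero in $\{j+1,\dots,j+\ell\}$ with
$$\ell=2kc+c(B+1)+N+5 .$$
Lemma 5 finishes the proof. $\square$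

## 9. Property (W) gives $\mathcal P_2$ ever longer windows

**Lemma B.** If $R$ satisfies (W), then $\mathcal P_2$ has a strategy from $s_0$ in $G_R$ such that no consistent play is in $BW$.

*Proof.* Let $\tau_1\tau_2\cdots$ be the transitions of the run from (W), with vectors $x^0=0,x^1,x^2,\dots$, so that $\tau_s$ leads from $x^{s-1}$ to $x^s$. $\mathcal P_2$ plays in rounds $m=1,2,\dots$, each beginning at $\rho_1$. In round $m$, once $q_0$ is reached, he plays $\tau_1,\tau_2,\dots$ in order. If $\mathcal P_1$ challenges by going to some $\chi_i$, he takes the self-loop of $\chi_i$ exactly $m$ times and moves to $\rho_1$, which starts round $m+1$.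

Now $\mathcal P_1$ may loop in modules too often or too rarely, and may challenge whenever she likes, so debts need not match the vectors $x^s$. The next step extracts an inequality that holds no matter what she does.

**Step 1: an exit edge opens a window that stays open.** We claim the following. Within one round, let $(s_a,s_{a+1})$ be an exit edge of a $\mathrm{Res}_i$ module, and let $p>a$ be such that between positions $a+1$ and $p$ no edge of a $\mathrm{Res}_i$ module and no self-loop of a $\chi_{i'}$ with $i'\neq i$ is traversed. Then
$$\sum_{r=a}^{p-1}w_i(s_r,s_{r+1})\le-1.\tag{2}$$

The exit edge belongs to some $\tau_s=\mathsf{res}_i$ with $s\ge1$, or to the restart phase, in which case we put $s=0$. In both cases $x^s_i=0$. Let $\tau_{s+1},\dots,\tau_t$ be the transitions after $\tau_s$ whose first edges have been traversed by position $p$. None of them is a $\mathsf{res}_i$. In the segment from $a$ to $p$, the edges with nonzero $w_i$ are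

- the exit edge, with weight $-1$;
- first edges of transitions $\mathsf{inc}_i$ ($-1$ each) and $\mathsf{dec}_i$ ($+1$ each);
- possibly edges $v\to u$ of modules $\mathrm{Res}_j$ with $\eta(j)=i$ ($-1$ each).

Indeed the other edges of modules $\mathrm{Res}_j$ with $j\ne i$ have weight $0$ in dimension $i$, and so do the self-loop of $\chi_i$ and the edges into and out of $\chi_i$. Since all resets in the run are honest, resets of other places do not change $x_i$. So over $\tau_{s+1},\dots,\tau_t$ we have $x_i^t-x_i^s=\#\mathsf{inc}_i-\#\mathsf{dec}_i$, and the sum in (2) is at most
$$-1-(\#\mathsf{inc}_i-\#\mathsf{dec}_i)=-1-(x_i^t-x_i^s)=-1-x_i^t\le-1 .$$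
Note that $x_i^t\ge0$ also if $\tau_t$ is a $\mathsf{dec}_i$ that has just been challenged, because $\tau_1\tau_2\cdots$ is a run. This proves the claim.

Consider now any consistent play.

**Step 2: infinitely many rounds.** This step deals with repeated challenges. Round $m$ ends with $m$ self-loops at some $\chi_i$, reached from a $\mathsf{dec}_i$. Let $a_m$ be the position of the last exit edge of a $\mathrm{Res}_i$ module in round $m$; it exists because the restart phase was completed. After it no edge of a $\mathrm{Res}_i$ module is traversed in this round: a module once entered can only be left through its exit edge, and the round did reach $\chi_i$. The only self-loops are those of $\chi_i$. So by (2) all sums of $w_i$ from $a_m$ up to the end of the stay at $\chi_i$ are $\le-1$, and this segment has more than $m$ edges. Hence $a_m$ has no good window of length $\le m$ in dimension $i$. As $a_m\to\infty$, the play is in no $FW(\ell)$.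

**Step 3: finitely many rounds, stalling in a module.** In the last round no $\chi_i$ is reached. Suppose the play stays forever in one module $\mathrm{Res}_i$. Then it eventually alternates $v\to u\to v\to\cdots$. In dimension $\eta(i)\ne i$ the weights are $-1,0,-1,0,\dots$, so from every such position at $v$ all sums are negative. Infinitely many positions have no good window of any length, and the play is not in $BW$.

**Step 4: finitely many rounds, no stalling.** Otherwise, in the last round, every entered module is left and there is no challenge, so the whole run $\tau_1\tau_2\cdots$ is played. Let $i$ be the place with unbounded gaps, let $\tau_s,\tau_{s'}$ be consecutive $\mathsf{res}_i$ transitions, and let $a$ be the position of the exit edge of $\tau_s$. By (2) all sums of $w_i$ from $a$ up to the start of $\tau_{s'}$ are $\le-1$. This segment has at least $1+(s'-s-1)=s'-s$ edges. So $a$ has no good window of length $\le s'-s$ in dimension $i$. The gaps are finite and unbounded, so for each $\ell$ infinitely many of them are $\ge\ell$, and the play is in no $FW(\ell)$. $\square$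

## 10. A four-place program for a two-counter machine, and Theorem 1

Let $M$ be a deterministic two-counter machine with initial state $p_0$. The program $R_M$ has places $a,b,c_1,c_2$. Place $b$ is the fuel, $c_1,c_2$ hold the counters, and $a$ holds used tokens. The heirs are $\eta(a)=b$ and $\eta(b)=\eta(c_1)=\eta(c_2)=a$. All intermediate states are fresh.

- *Collect.* $q_0=C_a$: loop $\mathrm{mv}(a\to b)$ back to $C_a$, or $\mathsf{res}_a$ to $C_1$. $C_1$: loop $\mathrm{mv}(c_1\to b)$, or $\mathsf{res}_{c_1}$ to $C_2$. $C_2$: loop $\mathrm{mv}(c_2\to b)$, or $\mathsf{res}_{c_2}$ to $p_0$.
- *Simulate.* For $p$ with "$z_i{+}{+}$; goto $p'$": $\mathrm{mv}(b\to c_i)$ to $p'$. For $p$ with "if $z_i=0$ goto $p'$ else $z_i{-}{-}$; goto $p''$": either $\mathrm{mv}(b\to a);\mathsf{res}_{c_i}$ to $p'$ (zero branch), or $\mathrm{mv}(b\to a);\mathrm{mv}(c_i\to a)$ to $p''$ (positive branch).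
- *End of round.* From every machine state $p$, including $p_H$: $\mathsf{res}_b$ to $E$. From $E$: $\mathsf{inc}_b$ to $q_0$.

Every simulated step takes exactly one token from $b$. A round goes from a visit of $q_0$ coming from $E$ (or from the start of the run) to the next $\mathsf{inc}_b$ at $E$; it may be incomplete. Moves decrement first and restore the total, and resets do not increase $|x|$. So within a round, up to the $\mathsf{inc}_b$ at $E$, $|x|$ never exceeds its value at the start of the round, and at $E$ it equals that value minus all losses of the round.

*Example 12.* Take $M_1$, which halts after $2$ steps, and a round with $3$ tokens. Honest play gives, after Collect, $b=3$; after the increment $b=2$, $c_1=1$; after the positive branch $b=1$, $a=2$, at $p_H$. There only $\mathsf{res}_b$ is left, and it loses a token. Lying at $p_1$ instead: the zero branch gives $b=1$, $a=1$, and $\mathsf{res}_{c_1}$ with $c_1=1$ loses a token. One more increment gives $b=0$, $c_1=1$, and $\mathsf{res}_b$ is now honest. Either way $|x|=2$ at $E$, and the next round starts with $3$ tokens again.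

**Lemma 7.** If $M$ halts, then $R_M$ satisfies (T).

*Proof.* Let $M$ halt after exactly $h$ steps and put $N=h+1$.

**Step 1: the total never exceeds $N$.** We show that a round starting with $|x|\le N$ has $|x|\le N-1$ if $E$ is reached. This is clear if it starts with $|x|\le N-1$. If it starts with $|x|=N$, it suffices that some loss occurs before or at the arrival at $E$. Suppose instead that all resets of the round are honest. Then after Collect $a=c_1=c_2=0$ and $b=N=h+1$. A completed zero branch was taken with $c_i=0$, since its reset is honest; a completed positive branch was taken with $c_i\ge1$, since its $\mathsf{dec}_{c_i}$ was possible. So the simulated steps follow the run of $M$ from zero counters, each consuming one token of $b$, and at most $h$ steps are possible. Hence $b\ge1$ when $\mathsf{res}_b$ is fired, and this is a loss: a contradiction.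

So $|x|\le N$ after $\mathsf{inc}_b$, and by induction over rounds all configurations of a run from $(q_0,x)$ with $|x|\le N$ satisfy $|x|\le N$.

**Step 2: all places are reset often.** We first bound the length of a round, complete or not. Each Collect loop is executed at most $N$ times, since the place it decrements is not increased in it; the three loops and three resets make at most $6N+3$ transitions, plus at most one of an incomplete loop iteration at the end of a finite run. During Simulate $b$ never increases, and each simulated step starts with $\mathsf{dec}_b$, so there are at most $N$ steps of at most $4$ transitions, plus at most $4$ transitions of an incomplete one. With $\mathsf{res}_b$ and $\mathsf{inc}_b$, a round has at most $L:=10N+20$ transitions.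

Any $2L$ consecutive transitions contain a complete round. Otherwise they would consist of a proper final part of one round, at most $L-1$ transitions, followed by at most $L$ transitions of an incomplete one (or lie in a single round). A complete round contains resets of all four places. So (T) holds with $B=2L$. $\square$

**Lemma 8.** If $M$ does not halt, then $R_M$ satisfies (W).

*Proof.* We describe a run from $(q_0,0)$ whose round $n=0,1,2,\dots$ starts with $|x|=n$. In round $n$, use the Collect loops to move all tokens to $b$ and fire $\mathsf{res}_a,\mathsf{res}_{c_1},\mathsf{res}_{c_2}$ honestly. Simulate $n$ steps of $M$ faithfully. This is possible: $M$ does not halt, the fuel is $n$, the zero branch is taken only when $c_i=0$, so its reset is honest, and the positive branch only when $c_i\ge1$. Now $b=0$; fire $\mathsf{res}_b$ honestly, then $\mathsf{inc}_b$. No token was lost, so round $n+1$ starts with $|x|=n+1$.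

Every place is reset in every round. Between the $\mathsf{res}_b$ ending round $n-1$ and the one ending round $n$ there are $n$ simulated steps and no other $\mathsf{res}_b$, so this gap is at least $n$. $\square$

*Proof of Theorem 1.* If $M$ halts, then by Lemmas 7 and A, $\mathcal P_1$ wins $BW$ from $s_0$ in $G_{R_M}$. If $M$ does not halt, then by Lemmas 8 and B, $\mathcal P_2$ has a strategy no consistent play of which is in $BW$, so $\mathcal P_1$ does not win. Since $G_{R_M}$ is computable from $M$, an algorithm for the $BW$ problem would decide whether $M$ halts, which is impossible. $\square$

## 11. Three places: coding a configuration as one number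

For part 1 of Theorem 2 we need a program with three places. We keep both counters in a single number.

**Step 1: the code.** This step turns machine steps into multiplications. Put $\pi_1=2$, $\pi_2=3$, and encode the counter values $(z_1,z_2)$ after $t$ steps of $M$ by
$$v_t=2^{z_1}3^{z_2}5^{t},\qquad v_0=1 .$$
An increment of $z_i$ maps $v$ to $5\pi_iv$. A test of $z_i$ maps $v$ to $\frac5{\pi_i}v$ if $\pi_i\mid v$ (positive case) and to $5v$ if $\pi_i\nmid v$ (zero case). In all cases $v_{t+1}>v_t$, and $v_t\ge5^t$. The factor $5^t$ makes $v$ outgrow any finite supply of tokens; it replaces the fuel.

*Example 13.* For $M_1$: $v_0=1$, $v_1=10$ (increment of $z_1$), and, since $2\mid10$, $v_2=\frac52\cdot10=25$.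

**Step 2: the program $R'_M$.** The places are $b,c,d$ with $\eta(c)=d$, $\eta(d)=c$, $\eta(b)=c$. Place $c$ holds $v$, place $d$ is scratch space, and $b$ holds the remaining tokens.

- *Collect.* $q_0=K_c$: loop $\mathrm{mv}(c\to b)$, or $\mathsf{res}_c$ to $K_d$. $K_d$: loop $\mathrm{mv}(d\to b)$, or $\mathsf{res}_d$ to $I$. $I$: $\mathrm{mv}(b\to c)$ to $p_0$, or $\mathsf{res}_b$ to $E$. $E$: $\mathsf{inc}_b$ to $q_0$.
- *Macro-step* from a machine state $p\ne p_H$: a $\mathsf{nop}$ enters one of the branches $\mathrm{Mult}(\alpha,\beta,\varrho)$ available at $p$, with a target state $p^+$.
  - For "$z_i{+}{+}$; goto $p'$" there is the single branch $(5\pi_i,1,0)$, target $p'$.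
  - For a test of $z_i$ there is the branch $(5,\pi_i,0)$ with target $p''$, and for each $1\le\varrho<\pi_i$ the branch $(5\pi_i,\pi_i,\varrho)$ with target $p'$.
- *From $p_H$*: $\mathsf{res}_b$ to $E$.

A branch $\mathrm{Mult}(\alpha,\beta,\varrho)$ has fresh states $A,D,X,Y$ and fresh intermediate states, and works as follows.

- $A$: a loop with body $\mathrm{mv}(c\to d)^\beta\,\mathrm{mv}(b\to d)^{\alpha-\beta}$ back to $A$; and an exit path $\mathrm{mv}(c\to d)^{\varrho}\,\mathrm{mv}(b\to d)^{4\varrho}$ (empty if $\varrho=0$) followed by $\mathsf{res}_c$ to $D$.
- From $A$, and from every state of the loop body or exit path at which a move starts, there is also an abort transition $\mathsf{res}_b$ to $E$.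
- $D$: loop $\mathrm{mv}(d\to c)$, or $\mathsf{res}_d$ to $X$. $X$: loop $\mathrm{mv}(b\to d)$, or $\mathsf{res}_b$ to $Y$. $Y$: loop $\mathrm{mv}(d\to b)$, or $\mathsf{res}_d$ to $p^+$. There are no aborts at $D,X,Y$.

The loop at $A$ multiplies $c$ by $\alpha/\beta$ into $d$. The loop at $D$ brings the result back to $c$. The states $X,Y$ send the contents of $b$ through $d$ and back, so that each completed macro-step contains a $\mathsf{res}_b$; this makes it unnecessary to know whether rounds end.

The following values will be used: $\alpha\le15$; $\frac\alpha\beta-1\in\{9,14,\frac32,\frac23,4\}$, so $\frac\alpha\beta-1\le14$; and $\varrho\le2$, so an exit path has at most $10$ moves.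

**Lemma 9 (honest macro-steps).** Suppose a completed macro-step starts at $p$ with $(c,d,b)=(v,0,n-v)$ and all its resets are honest. Then the branch taken is the correct one for $v$, and the macro-step ends at the corresponding target with $(c,d,b)=(v',0,n-v')$, where $v'$ is the correct new value. Conversely, if $v\leq n$ and $v'\le n$, such an honest completed macro-step exists.

*Proof.* Let $J$ be the number of complete loop iterations at $A$. No move before $D$ increases $c$, so honesty of $\mathsf{res}_c$ means $v=J\beta+\varrho$. For an increment, $\beta=1$ and $\varrho=0$, and at $D$ we have $d=J\alpha=5\pi_iv$. For the branch $(5,\pi_i,0)$ we get $\pi_i\mid v$ and $d=5J=\frac5{\pi_i}v$. For $(5\pi_i,\pi_i,\varrho)$ with $1\le\varrho<\pi_i$ we get $\pi_i\nmid v$ and $d=5\pi_iJ+5\varrho=5v$. So the branch is the correct one, and at $D$ we have $d=v'$, $c=0$, $b=n-v'$, as no token was lost. Honesty of the remaining resets then gives $c=v'$, $d=0$ at $X$; $b=0$, $d=n-v'$ at $Y$; and $(c,d,b)=(v',0,n-v')$ at $p^+$.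

Conversely, take the correct branch with $\varrho$ and $J$ such that $v=J\beta+\varrho$. It needs exactly $v$ moves $c\to d$ and $v'-v$ moves $b\to d$ before $D$. Both are available if $v'\le n$. At $D,X,Y$ iterate the loops until the place about to be reset is empty. $\square$

**Lemma 10.** If $M$ halts, then $R'_M$ satisfies (T).

*Proof.* Let $M$ halt after $h$ steps, $V=\max_{t\le h}v_t$ and $N=15V+1$. A round is the part of a run from its start, or from an arrival at $q_0$ from $E$, up to the next arrival at $q_0$ from $E$; possibly it never ends. As before, up to the $\mathsf{inc}_b$ at $E$ the total $|x|$ does not exceed its value at the start of the round, and at $E$ it equals that value minus the losses.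

**Step (i): the total never exceeds $N$.** We show that a round starting with $|x|\le N$ has $|x|\le N-1$ if $E$ is reached. This is clear if it starts with $|x|\le N-1$. Let it start with $|x|=N$, and suppose that all resets of the round up to $E$ are honest. After Collect $(c,d,b)=(0,0,N)$ at $I$. Firing $\mathsf{res}_b$ there would be a loss, so $p_0$ is reached with $(1,0,N-1)$. By Lemma 9 the visited machine states follow the run of $M$, with $(c,d,b)=(v_t,0,N-v_t)$. Now $E$ can be reached in two ways.

- *From $p_H$.* Then $b=N-v_h\ge1$ when $\mathsf{res}_b$ is fired: a loss.
- *By an abort* in a branch $\mathrm{Mult}(\alpha,\beta,\varrho)$ entered with $c=v_t$. In the loop body, each block of $\alpha-\beta=(\frac\alpha\beta-1)\beta$ moves $b\to d$ comes after its block of $\beta$ moves $c\to d$. In the exit path, if $\varrho>0$ then $\frac\alpha\beta=5$, so the block of $4\varrho=(\frac\alpha\beta-1)\varrho$ moves $b\to d$ again comes after its block of $\varrho$ moves $c\to d$. So at any time the number of moves $b\to d$ made in this branch is at most $\frac\alpha\beta-1$ times the number of moves $c\to d$ made in it. No move before $D$ increases $c$, so at most $v_t$ moves $c\to d$ occurred. Hence at most $(\frac\alpha\beta-1)v_t\le14v_t$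 tokens have left $b$ in this branch, and $b\ge N-v_t-14v_t\ge N-15V=1$ at the abort: a loss.

Both contradict honesty. So a loss occurs, and $|x|\le N-1$ at $E$. By induction over rounds, $|x|\le N$ throughout any run from $(q_0,x)$ with $|x|\le N$.

**Step (ii): all places are reset often.** Call the start of the run, arrivals at $q_0$ from $E$, and visits of machine states milestones. We bound the number of transitions between consecutive milestones, and after the last one. Every loop decrements a place that it does not increment (for the loop at $A$, this is $c$). So in each such segment each loop has at most $N$ complete iterations, plus at most one incomplete one. An iteration at $A$ has $2\alpha\le30$ transitions, an iteration of any other loop has $2$, and an exit path has at most $20$ transitions before its $\mathsf{res}_c$. A segment from $q_0$ therefore has at most $4N+10$ transitions. A segment from a machine state has at most $30N+30$ at the loop of $A$, at most $21$ for exit path and $\mathsf{res}_c$, at most $6N+6$ for the loops and resets at $D,X,Y$, and at most $5$ for the $\mathsf{nop}$, an abort or the $\mathsf{res}_b$ at $p_H$, the $\mathsf{inc}_b$ at $E$, and an incomplete iteration at one of $D,X,Y$. All of this is at most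 $L:=40N+100$.

The complete segments between consecutive milestones are of four types:

- (1) from $q_0$ to $p_0$, containing $\mathsf{res}_c$ and $\mathsf{res}_d$;
- (2) a complete macro-step, containing resets of all three places;
- (3) from a machine state to $q_0$, by an abort or from $p_H$, containing $\mathsf{res}_b$;
- (4) from $q_0$ to $q_0$ via $\mathsf{res}_b$ at $I$, containing resets of all three places.

After type (1) comes (2) or (3); after type (3) comes (1) or (4). So two consecutive complete segments always contain resets of all three places. Any $3L$ consecutive transitions contain two consecutive complete segments; otherwise they consist of at most a proper final part of a segment ($\le L-1$), one complete segment ($\le L$) and an incomplete one ($\le L$). So (T) holds with $B=3L$. $\square$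

**Lemma 11.** If $M$ does not halt, then $R'_M$ satisfies (W).

*Proof.* We describe an honest run whose round $n=0,1,2,\dots$ starts with $|x|=n$. Collect everything into $b$, with honest $\mathsf{res}_c$ and $\mathsf{res}_d$. If $n=0$, fire $\mathsf{res}_b$ at $I$, which is honest. If $n\ge1$, make the move $b\to c$, so that $(c,d,b)=(v_0,0,n-v_0)$ at $p_0$, and perform honest correct macro-steps as long as $v_{t+1}\le n$; they exist by Lemma 9. Since $v_t\ge5^t$, there is a first $t$ with $v_{t+1}>n$, and then $v_t\le n$. In that macro-step, follow the correct branch. The $v_t$ moves $c\to d$ it needs are available. But reaching $D$ would need $v_{t+1}-v_t>n-v_t$ moves $b\to d$, and only $n-v_t$ tokens are on $b$. So at some point a move $\mathrm{mv}(b\to d)$ is to start with $b=0$. There fire the abort $\mathsf{res}_b$, which is honest.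

In both cases $\mathsf{inc}_b$ follows, no token was lost, and the next round starts with $|x|=n+1$. Every place is reset infinitely often: each round contains $\mathsf{res}_c$, $\mathsf{res}_d$ and $\mathsf{res}_b$. After the $\mathsf{res}_b$ ending round $n$, all $n$ tokens are on $c$ and $d$, and they are moved to $b$ in the next Collect, before the next $\mathsf{res}_b$. So this gap is at least $n$, and the gaps of $\mathsf{res}_b$ are unbounded. $\square$

*Proof of Theorem 2, part 1.* Dimensions with constant weight $0$ can be added without changing any of the objectives, because windows of length $1$ are good there. So let $k=3$. The game $G_{R'_M}$ is computable from $M$ and has weights in $\{-1,0,1\}$. Among the four properties in question, the strongest is "$\exists\ell$: $\mathcal P_1$ ensures good windows of length $\le\ell$ in all dimensions at all positions", and the weakest is "$\mathcal P_1$ wins $BW$"; the other two lie in between. If $M$ halts, Lemmas 10 and A give the strongest one. If $M$ does not halt, Lemmas 11 and B refute the weakest one. So for each of the four problems, the answer on $(G_{R'_M},s_0)$ is "yes" iff $M$ halts, and the problem is undecidable. $\square$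

## 12. $\Sigma^0_1$-completeness and the absence of a computable window bound

*Proof of Theorem 2, part 2.* The equivalence is Lemma 4. By Lemmas 3 and 4, trying $\ell=1,2,\dots$ and stopping at the first $\ell$ for which $\mathcal P_1$ wins $FW(\ell)$ semi-decides whether $\mathcal P_1$ wins $BW$, so the set of such $(G,s_0)$ is recursively enumerable. The map $M\mapsto(G_{R'_M},s_0)$ of part 1 is a many-one reduction from the halting problem, which is $\Sigma^0_1$-complete. With zero-weight dimensions added it gives $\Sigma^0_1$-hardness for every fixed $k\ge3$, and the case $k=3$ also gives it for $k$ part of the input. $\square$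

*Proof of Theorem 2, part 3.* Suppose that a computable $f$ had the stated property for all games with $k=3$ and weights in $\{-1,0,1\}$. Given such $(G,s_0)$, compute $\ell=f(G,s_0)$ and decide by Lemma 3 whether $\mathcal P_1$ wins $FW(\ell)$ from $s_0$. If she does, she wins $BW$, since $FW(\ell)\subseteq BW$. If she does not, then by the property of $f$ she does not win $BW$. This would decide the $BW$ problem for $k=3$ and weights in $\{-1,0,1\}$, contradicting part 1. $\square$
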